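# An infinite automaton group whose periodic rays all have finite orbits

## 1. Transitivity on a sub-alphabet gives infinite periodic orbits

**Setting.** Let $X$ be a finite alphabet. The set $X^*$ of finite words is the vertex set of a rooted regular tree, and the set $X^\infty$ of right-infinite words is its boundary. We call the elements of $X^\infty$ *rays*. A *finite invertible Mealy automaton* over $X$ is a finite set of states in which each state $q$ comes with a permutation $x\mapsto q(x)$ of $X$ and, for each letter $x$, a state $q|_x$, called the *section* of $q$ at $x$. A state acts on finite and infinite words by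
$$q(xu)=q(x)\;q|_x(u).$$
This is an automorphism of the rooted tree. The group $G$ generated by the states is an *automaton group*. Every $g\in G$ has sections: $g(xu)=g(x)\,g|_x(u)$, with
$$(gh)|_x=g|_{h(x)}\,h|_x,\qquad g|_{xu}=(g|_x)|_u .$$
Products act from right to left. Sections of states are states, and $g^{-1}|_x=(g|_{g^{-1}(x)})^{-1}$, so all sections of elements of $G$ lie in $G$. We write $1$ for the trivial state: $1(x)=x$, $1|_x=1$.

**Example.** Let $X=\{0,1,2\}$ and let $a$ exchange $0$ and $1$, fix $2$, and have sections $a|_0=1$, $a|_1=a$, $a|_2=1$. On words in $0,1$ this is addition of $1$ with carry, least significant digit first. So $\langle a\rangle$ is transitive on $\{0,1\}^n$ for every $n$. The ray $2^\infty$ is fixed, while $0^\infty$ has an infinite orbit by the following easy fact.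

**Proposition 1.1.** Let $Y\subseteq X$ with $|Y|\ge 2$, and suppose that for every $n$ the set $Y^n$ is a single $G$-orbit. Then every ray in $Y^\infty$ has an infinite orbit. In particular $v^\infty=vvv\cdots$ does, for every nonempty $v\in Y^*$.

*Proof.* Let $u$ be the prefix of length $n$ of $\xi\in Y^\infty$. The map $g\xi\mapsto gu$ (take the prefix) sends $G\xi$ onto $Gu$, so $|G\xi|\ge|Gu|=|Y|^n$ for every $n$. $\square$

So when $G$ is transitive on the levels of such a subtree, periodic rays with infinite orbits are there for free. What changes if we only know that $G$ is infinite? It is known that an infinite automaton group always has *some* ray with an infinite orbit. Can it be chosen periodic?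

**Question.** If $G$ is an infinite automaton group acting on $X^*$, does there always exist a nonempty $v\in X^*$ such that the orbit of $v^\infty$ under $G$ is infinite?

(The question comes from the document with doi:10.13097/archive-ouverte/unige:123493.) The answer is no.

**Theorem A.** There is a finite invertible Mealy automaton over a finite alphabet $X$ whose group $G$ is infinite, while $G\cdot v^\infty$ is finite for every nonempty $v\in X^*$.

Three elementary estimates will be used.

* **(F1)** If $\xi=u\xi'$, then $|G\xi|\le|Gu|\cdot|G\xi'|$. Indeed $|G\xi|=|Gu|\cdot|\mathrm{Stab}_G(u)\,\xi|$, and $s\in \mathrm{Stab}_G(u)$ sends $u\xi'$ to $u\,s|_u(\xi')$ with $s|_u\in G$.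
* **(F2)** If $g|_u=1$ for all $g\in G$ and all $u\in Gu_0$, then $|G(u_0\xi')|\le|Gu_0|$, because $g(u_0\xi')=g(u_0)\xi'$.
* **(F3)** Suppose a group $H$ preserves a finite set $U$ of words of equal length, $u\in U$, and all sections of $H$ at elements of $U$ lie in a group $B$. Then $|H(u\xi')|\le|U|\cdot|B\xi'|$, because $h(u\xi')=h(u)\,h|_u(\xi')$.

## 2. Some state always survives along a periodic ray

To build a counterexample we must prevent transitivity. A natural way is to split $X$ into $G$-invariant pieces $X_c$, which we call *columns*. Each ray then has an invariant sequence of columns. One then tries to make every state "die" (have trivial sections from some point on) along every periodic column sequence, and to keep the action alive along some non-periodic one. If all states die within $n$ letters along a column sequence, (F2) bounds the orbits by $|X|^n$.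

Letting states die cannot be the whole story.

**Proposition 2.1.** Let $G$ be an infinite automaton group. Then there are a state $q$, nontrivial as an element of $G$, and a nonempty word $v$ with $q|_v=q$. Consequently $q|_{v^t}=q\ne1$ for all $t$.

*Proof.* Let $L$ be the number of states, and suppose that no such pair exists. Let a state read a word of length $L$; it passes through $L+1$ states, so some state $q_i$ is visited twice, that is, $q_i|_w=q_i$ for a nonempty $w$. By assumption $q_i$ is trivial in $G$, hence so is the last state, which is a section of $q_i$. So all sections of states at words of length $L$ are trivial. By the product and inverse formulas the same holds for all of $G$. Then an element of $G$ is determined by its action on $X^L$, and $G$ is finite, a contradiction. $\square$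

So in any infinite example some periodic ray carries a state that never dies. That does not force an infinite orbit: if $q$ fixes $2$ with $q|_2=q$ and exchanges $0,1$ with trivial sections, then $2^\infty$ is a fixed point although $q|_{2^t}=q$ for all $t$. But it does mean that finiteness has to come from relations and cancellation between sections that are still alive. We need a mechanism that sees the whole column sequence, and periodicity has to defeat it.

## 3. Column sequences and a substitution of length five

The mechanism is *self-simulation*. We will have a substitution $\theta$ on columns such that the action on rays with column sequence $\theta(\gamma')$ imitates the action on rays with column sequence $\gamma'$. A periodic sequence cannot be desubstituted forever, because its period shrinks.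

**Columns and positions.** Let $I=\{1,2,3\}$ and
$$\Lambda=\{f,\ g_1,g_2,g_3,\ h_1,h_2,h_3,\ P,\ R\},\qquad |\Lambda|=9.$$
(The columns $g_i,h_j$ carry subscripts; plain $g,h$ are group elements.) The *position* of a column is an element of $\mathbb Z/5$:
$$\mathrm{pos}(f)=0,\quad \mathrm{pos}(g_i)=1,\quad \mathrm{pos}(h_j)=2,\quad \mathrm{pos}(P)=3,\quad \mathrm{pos}(R)=4.$$
Fix a bijection $\delta:I\times I\to\Lambda$. It exists because $3\cdot3=9$, so a pair $(i,j)$ can name any column. For $d=\delta(i,j)$ put
$$\theta(d)=f\,g_i\,h_j\,P\,R .$$
For instance, if $\delta(1,2)=P$, then $\theta(P)=f\,g_1\,h_2\,P\,R$. Let $\sigma$ denote the shift.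

We say that $\gamma\in\Lambda^\infty$ *obeys the position rule* if $\mathrm{pos}(\gamma_{m+1})=\mathrm{pos}(\gamma_m)+1$ for all $m$. If moreover $\mathrm{pos}(\gamma_1)=0$, then $\gamma$ is cut into blocks of the form $f\,g_i\,h_j\,P\,R$, so $\gamma=\theta(\gamma')$ for a unique $\gamma'\in\Lambda^\infty$.

**Lemma 3.1.** Let $\sigma^n\gamma=\gamma$ with $n\ge1$, and let $\gamma$ obey the position rule. Then $5\mid n$, and there are $s\in\{0,\dots,4\}$ and $\gamma'$ with $\sigma^s\gamma=\theta(\gamma')$ and $\sigma^{n/5}\gamma'=\gamma'$.

*Proof.* We have $\mathrm{pos}(\gamma_1)=\mathrm{pos}(\gamma_{n+1})=\mathrm{pos}(\gamma_1)+n$, so $5\mid n$. Choose $s$ so that $\sigma^s\gamma$ starts at position $0$; then $\sigma^s\gamma=\theta(\gamma')$. Now $\theta(\sigma^{n/5}\gamma')=\sigma^n\theta(\gamma')=\theta(\gamma')$, and uniqueness of desubstitution gives $\sigma^{n/5}\gamma'=\gamma'$. $\square$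

Suppose now that $X=\bigsqcup_{c\in\Lambda}X_c$ with each $X_c$ invariant under $G$. For $\gamma\in\Lambda^\infty$ let
$$X_\gamma=X_{\gamma_1}\times X_{\gamma_2}\times\cdots\subset X^\infty,\qquad b(\gamma)=\sup_{\xi\in X_\gamma}|G\xi|\in[1,\infty].$$
Each $X_\gamma$ is $G$-invariant.

**Proposition 3.2.** Suppose there is a constant $C$ such that for all $\gamma,\gamma'\in\Lambda^\infty$:

1. if $\mathrm{pos}(\gamma_{m+1})\ne\mathrm{pos}(\gamma_m)+1$ for some $m$, then $b(\gamma)\le|X|^{m+1}$;
2. $b(\gamma)\le|X|^s\,b(\sigma^s\gamma)$ for all $s\ge0$;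
3. $b(\theta(\gamma'))\le C\,b(\gamma')$.

Then $b(\gamma)<\infty$ for every periodic $\gamma$, and $G\cdot v^\infty$ is finite for every nonempty $v\in X^*$.

*Proof.* We use strong induction on $n\ge1$, for $\gamma$ with $\sigma^n\gamma=\gamma$. If $\gamma$ breaks the position rule, condition 1 applies. Otherwise Lemma 3.1 gives $\sigma^s\gamma=\theta(\gamma')$ with $s\le4$, where $\gamma'$ satisfies $\sigma^{n/5}\gamma'=\gamma'$ and $n/5<n$. By induction
$$b(\gamma)\le|X|^4\,b(\theta(\gamma'))\le|X|^4\,C\,b(\gamma')<\infty .$$
For $n$ not divisible by $5$, in particular $n=1$, the first alternative always occurs, so the induction starts. Finally $v^\infty\in X_\gamma$, where $\gamma$ is the sequence of columns of the letters of $v^\infty$; it satisfies $\sigma^{|v|}\gamma=\gamma$, and $|G\cdot v^\infty|\le b(\gamma)$. $\square$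

For a fixed point $\tau=\theta(\tau)$, condition 3 only says $b(\tau)\le C\,b(\tau)$, so nothing prevents $G$ from being infinite. The rest of the talk builds $G$, proves conditions 1–3, and proves that $G$ is infinite.

## 4. Slots, values and instructions

Condition 3 asks that a block of five letters, with columns $\theta(d)$, imitate one letter of column $d$. Here is how the parts cooperate. The precise definitions follow in Section 5.

A state will be written $[k,\nu]$ with a *class* $k$ and an *index* $\nu$. Classes come in two kinds, $A$ and $S$, and each class has a position; a state acts nontrivially only on columns of its own position, and its sections have the next position. Letters in the columns $f,P,R$ contain a *slot*, which is empty (symbol $o$) or full. Letters in $P$ and $R$ also contain a *value* and are written (value, slot).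

* $A$-states toggle a slot between $o$ and one definite content. They never change a value.
* $S$-states read a full slot and may change the value. They never change a slot.

The simulating element for the state $[k,\nu]$ is a product of three states,
$$\kappa(k,\nu)=[A_0,k]\,[S_0,\nu]\,[A_0,k],$$
so the class $k$ is carried as the *index* of an $A$-state and the index $\nu$ as the index of an $S$-state. Consider a block of column type $\theta(d)=f\,g_i\,h_j\,P\,R$ whose three slots are empty. On it, $\kappa(k,\nu)$ will do the following.

* At $f$, the slot is filled with $k$, the $S$-state survives because the slot is full, and the slot is emptied again.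
* At $g_i,h_j$, both kinds of state record $i$ and $j$, hence $d=\delta(i,j)$, in their class.
* At $P$, the right-hand $A$-state fills the slot with $k$. The $S$-state now knows $d$, $k$ and $\nu$, and applies a map $\alpha_{d,k}(\nu,\cdot)$ to the value $a$. The $A$-state, from $d,k$ and $a$, computes an *instruction* $\mu(d,k,a)=(c,\rho)$, where $c$ is the next class and $\rho$ is a label.
* At $R$, the $A$-state writes $(c,\rho)$ into the slot. The $S$-state reads the label $\rho$, applies a map $\beta_\rho(\nu,\cdot)$ to the value $a'$, and obtains its next index $\nu'$. The section that leaves the block is $\kappa(c,\nu')$.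

For this to simulate the automaton itself, every transition of the automaton must have the form "change one coordinate by $\alpha$, issue an instruction, change the other coordinate by $\beta$". The coordinate changed by $\alpha$ will be the slot of the simulated letter (stored as the value in the $P$-letter of the block), and the coordinate changed by $\beta$ will be its value (stored as the value in the $R$-letter). The tables below encode the automaton in this form, and the automaton in turn consults these tables. There is no circularity: the tables refer only to finite sets fixed beforehand.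

## 5. The automaton in full

For $o\notin Y$ put $Y_o=Y\cup\{o\}$. The symbol $\dagger$ means "undefined".

**Classes.** $K=K_0\sqcup\dots\sqcup K_4$, where $K_0=\{A_0,S_0\}$, $K_1=\{A_1,S_1\}$, $K_2=\{A_{2,i},S_{2,i}:i\in I\}$, $K_3=\{A_{3,d},S_{3,d}:d\in\Lambda\}$, $K_4=\{A_4,S_4\}$. So $|K|=2+2+6+18+2=30$. For $d\in\Lambda$ define $d_*:K_{\mathrm{pos}(d)}\to K_{\mathrm{pos}(d)+1}$ by
$$f_*:A_0\mapsto A_1;\quad (g_i)_*:A_1\mapsto A_{2,i};\quad (h_j)_*:A_{2,i}\mapsto A_{3,\delta(i,j)};\quad P_*:A_{3,d}\mapsto A_4;\quad R_*:A_4\mapsto A_0,$$
and the same with $S$ in place of $A$.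

**Indices.** Let $\mathcal R$ be the finite set of labels $\mathsf{pass}$, $\mathsf{out}$, $\mathsf{ind}_d$ $(d\in\Lambda)$ and $\mathsf{act}_{d,k}$ $(d\in\Lambda$, $k\in K_{\mathrm{pos}(d)})$. Put $M=K\times\mathcal R$, the set of instructions, and $N=K\sqcup M$. The index set $N_k$ of a class $k$ is: $N_k=K$ if $k$ is an $A$-class of position $0,1,2,3$; $N_{A_4}=M$; and $N_k=N$ if $k$ is an $S$-class.

**States.** $Q=\{[k,\nu]:k\in K,\ \nu\in N_k\}$, together with $1$. Elements of $K$ occur both as classes and as indices: $[A_0,S_{2,1}]$ is the state with class $A_0$ and index $S_{2,1}$.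

**Tables.** For $d\in\Lambda$, $k\in K_{\mathrm{pos}(d)}$, $\nu\in N$, $a\in N_o$ we define $\alpha_{d,k}(\nu,a)\in N_o\cup\{\dagger\}$ and $\mu(d,k,a)\in M\cup\{\dagger\}$. If $\nu\notin N_k$, then $\alpha_{d,k}(\nu,a)=\dagger$. For $\nu\in N_k$ the table below applies. "Swap on $D$" means: for $\nu\in D$, $\alpha(\nu,o)=\nu$ and $\alpha(\nu,\nu)=o$; all other values are $\dagger$.

| $(d,k)$ | $\alpha_{d,k}(\nu,a)$ for $\nu\in N_k$ | $\mu(d,k,a)$ |
|---|---|---|
| $(f,A_0)$ | swap on $K$ | $(A_1,\mathsf{pass})$ |
| $(f,S_0)$ | $a$ if $a\in K$, else $\dagger$ | $(S_1,\mathsf{pass})$ |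
| $(g_i,k)$, $(h_j,k)$ | $a$ | $(d_*(k),\mathsf{pass})$ |
| $(P,A_{3,d'})$ | swap on $K_{\mathrm{pos}(d')}$ | $(A_4,\mathsf{ind}_{d'})$ |
| $(P,S_{3,d'})$ | $a$ if $a\in K_{\mathrm{pos}(d')}$, else $\dagger$ | $(S_4,\mathsf{act}_{d',a})$ if $a\in K_{\mathrm{pos}(d')}$, else $\dagger$ |
| $(R,A_4)$ | swap on $M$ | $(A_0,\mathsf{out})$ |
| $(R,S_4)$ | $a$ if $a\in M$, else $\dagger$ | $(S_0,\rho)$ if $a=(c,\rho)\in M$, else $\dagger$ |

In the rows $(f,A_0)$, $(P,A_{3,d'})$, $(R,A_4)$ we call $\alpha_{d,k}$ a *swap*; there $D\subseteq N_k$. In all other rows $\alpha_{d,k}(\nu,a)\in\{a,\dagger\}$. In a swap row $\mu(d,k,a)$ does not depend on $a$; in the other rows a defined value of $\alpha$ equals $a$, and in those cases $\mu(d,k,a)\ne\dagger$. Hence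
$$\text{if }\alpha_{d,k}(\nu,a)=\bar a\ne\dagger,\text{ then }\alpha_{d,k}(\nu,\bar a)=a\text{ and }\mu(d,k,a)=\mu(d,k,\bar a)\ne\dagger. \tag{5.1}$$

For $\rho\in\mathcal R$, $\nu\in N$, $a'\in N_o$ define $\beta_\rho(\nu,a')\in(N_o\times N)\cup\{\dagger\}$:

* $\beta_{\mathsf{pass}}(\nu,a')=(a',\nu)$;
* $\beta_{\mathsf{out}}(\nu,a')=(a',c)$ if $\nu=(c,\rho')\in M$, else $\dagger$;
* $\beta_{\mathsf{ind}_d}(\nu,a')=(a',\mu(d,\nu,a'))$ if $\nu\in K_{\mathrm{pos}(d)}$ and $\mu(d,\nu,a')\ne\dagger$, else $\dagger$;
* $\beta_{\mathsf{act}_{d,k}}(\nu,a')=(\alpha_{d,k}(\nu,a'),\nu)$ if $\alpha_{d,k}(\nu,a')\ne\dagger$, else $\dagger$.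

**Alphabet.** $X=\bigsqcup_{c\in\Lambda}X_c$ with $X_f=K_o$ (a slot only), $X_{g_i}$ and $X_{h_j}$ one-point sets (the point is written $*$), $X_P=N_o\times K_o$ and $X_R=N_o\times M_o$.

**Transitions.** Everything not listed is $q(x)=x$, $q|_x=1$.

* Column $f$: $[A_0,k]$ exchanges $o$ and $k$, with section $[A_1,k]$ at both. $[S_0,\nu]$ fixes each $x\in K\subset X_f$, with section $[S_1,\nu]$.
* Column $g_i$: $[A_1,k]$ has section $[A_{2,i},k]$, and $[S_1,\nu]$ has section $[S_{2,i},\nu]$.
* Column $h_j$: $[A_{2,i},k]$ has section $[A_{3,\delta(i,j)},k]$, and $[S_{2,i},\nu]$ has section $[S_{3,\delta(i,j)},\nu]$.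
* Column $P$: if $k\in K_{\mathrm{pos}(d)}$, then $[A_{3,d},k]$ exchanges $(a,o)$ and $(a,k)$ for every $a\in N_o$; the section at both is $[A_4,\mu(d,k,a)]$ if $\mu(d,k,a)\ne\dagger$, and $1$ otherwise. If $k\in K_{\mathrm{pos}(d)}$ and $\alpha=\alpha_{d,k}(\nu,a)\ne\dagger$, then $[S_{3,d},\nu]$ maps $(a,k)\mapsto(\alpha,k)$ with section $[S_4,\nu]$.
* Column $R$: for $\mu=(c,\rho)\in M$, $[A_4,\mu]$ exchanges $(a',o)$ and $(a',\mu)$ for every $a'\in N_o$, with section $[A_0,c]$ at both. If $\beta_\rho(\nu,a')=(\bar a',\nu')$, then $[S_4,\nu]$ maps $(a',(c,\rho))\mapsto(\bar a',(c,\rho))$ with section $[S_0,\nu']$.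

**The automaton is invertible and its states are involutions.** We claim that each $q\in Q$ acts on $X$ as an involution with $q|_{q(x)}=q|_x$. For the $A$-states and at the columns $f,g_i,h_j$ this is visible. For $[S_{3,d},\nu]$ it follows from (5.1): if $(a,k)\mapsto(\alpha,k)$, then $(\alpha,k)\mapsto(a,k)$, with section $[S_4,\nu]$ at both. For $[S_4,\nu]$, the letter $(a',(c,\rho))$ can move only if $\rho=\mathsf{act}_{d,k}$; then (5.1) again shows that the two letters are exchanged, and the section is $[S_0,\nu]$ at both. So the automaton is invertible. From $q^2|_x=q|_{q(x)}q|_x=(q|_x)^2$ we get, by induction on the level, that $q^2$ is trivial on each $X^n$; thus $q^2=1$ in $G$.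

Each $X_c$ is $G$-invariant. Reading the list also gives
$$\begin{aligned}&\text{a state of class in }K_p\text{ is trivial with section }1\text{ on }X_c\text{ if }\mathrm{pos}(c)\ne p;\\&\text{if }\mathrm{pos}(c)=p,\text{ its sections are }1\text{ or have class in }K_{p+1}.\end{aligned} \tag{5.2}$$

**Example (a surviving state, as in Proposition 2.1).** Let $\nu\in K$, $k\in K$, let $g_1=\delta(i,j)$, and consider $u=k\,{*}\,{*}\,(o,A_1)\,(o,(A_1,\mathsf{pass}))$ with columns $f\,g_i\,h_j\,P\,R$. Reading $u$, the state $[S_0,\nu]$ becomes $[S_1,\nu]$, $[S_{2,i},\nu]$, $[S_{3,g_1},\nu]$. Then it becomes $[S_4,\nu]$ because $\alpha_{g_1,A_1}(\nu,o)=o$, and then $[S_0,\nu]$ because $\beta_{\mathsf{pass}}(\nu,o)=(o,\nu)$. So $[S_0,\nu]|_u=[S_0,\nu]$: no state death here.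

## 6. The elements $\kappa(k,\nu)$ simulate the automaton

For $(k,\nu)\in K\times N$ let $\kappa(k,\nu)=[A_0,k][S_0,\nu][A_0,k]\in G$. For $q=[k,\nu]\in Q$ put $\kappa(q)=\kappa(k,\nu)$, and let $\kappa(1)=1$. Let
$$W=\langle\kappa(k,\nu):(k,\nu)\in K\times N\rangle\le G .$$
Each generator is a conjugate of some $[S_0,\nu]$, so its square is $1$, and every element of $W$ is a product of generators. We allow all pairs $(k,\nu)\in K\times N$, also those with $\nu\notin N_k$.

**Aligned blocks.** A word in $X_{\theta(d)}$ has the form $(x,*,*,(a,b),(a',b'))$. It is *aligned* if its slots are empty, $x=b=b'=o$, and is then written $z_d(a,a')$ with $a,a'\in N_o$. Otherwise it is *misaligned*.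

**Step 1: what $\kappa(k,\nu)$ does to an aligned block.** This step turns the plan of Section 4 into a statement.

**Lemma 6.1.** Let $z=z_d(a,a')$.

* If $k\in K_{\mathrm{pos}(d)}$ and $\alpha=\alpha_{d,k}(\nu,a)\ne\dagger$, write $\mu(d,k,a)=(c,\rho)$. If $\beta_\rho(\nu,a')=(\bar a',\nu')$, then $\kappa(k,\nu)z=z_d(\alpha,\bar a')$ and $\kappa(k,\nu)|_z=\kappa(c,\nu')$. If $\beta_\rho(\nu,a')=\dagger$, then $\kappa(k,\nu)z=z_d(\alpha,a')$ with section $1$.
* In all other cases $\kappa(k,\nu)z=z$ with section $1$.

*Proof.* At $o\in X_f$ the three factors give the path $o\to k\to k\to o$, with section $[A_1,k][S_1,\nu][A_1,k]$. The columns $g_i,h_j$ with $\delta(i,j)=d$ turn it into $[A_{3,d},k][S_{3,d},\nu][A_{3,d},k]$. Now look at the letter $(a,o)\in X_P$.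

If $k\notin K_{\mathrm{pos}(d)}$, then $[A_{3,d},k]$ is trivial on $X_P$ with section $1$, and $[S_{3,d},\nu]$ is trivial at the empty slot with section $1$. So the block is fixed with section $1$.

If $k\in K_{\mathrm{pos}(d)}$ and $\alpha=\dagger$, the path is $(a,o)\to(a,k)\to(a,k)\to(a,o)$ with section $\lambda\cdot1\cdot\lambda$, where $\lambda$ is the section of $[A_{3,d},k]$ at both $(a,o)$ and $(a,k)$. Since $\lambda$ is a state, $\lambda^2=1$.

If $k\in K_{\mathrm{pos}(d)}$ and $\alpha\ne\dagger$, the path is $(a,o)\to(a,k)\to(\alpha,k)\to(\alpha,o)$. By (5.1) the two $A$-states issue the same instruction $\mu=\mu(d,k,a)=\mu(d,k,\alpha)=(c,\rho)\in M$, so the section is $[A_4,\mu][S_4,\nu][A_4,\mu]$. At $(a',o)\in X_R$ the first factor leads to $(a',\mu)$ with section $[A_0,c]$. If $\beta_\rho(\nu,a')=\dagger$, then $[S_4,\nu]$ is trivial there and the path returns to $(a',o)$ with section $[A_0,c]^2=1$. If $\beta_\rho(\nu,a')=(\bar a',\nu')$, the path continues to $(\bar a',\mu)$ with section $[S_0,\nu']$ and ends at $(\bar a',o)$; the total section is $[A_0,c][S_0,\nu'][A_0,c]=\kappa(c,\nu')$.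 $\square$

**Decoding.** Which letter does $z_d(a,a')$ represent? Define $D_d(a,a')\in X_d\cup\{\perp\}$:

* $D_f(a,a')=a$ if $a\in K_o$;
* $D_{g_i}(a,a')$ and $D_{h_j}(a,a')$ are the unique point of $X_{g_i}$, $X_{h_j}$;
* $D_P(a,a')=(a',a)$ if $a\in K_o$;
* $D_R(a,a')=(a',a)$ if $a\in M_o$;
* $D_d(a,a')=\perp$ in all remaining cases.

Call $z_d(a,a')$ *decodable* if $D_d(a,a')\ne\perp$. The *hidden coordinates* are those that the decoding does not show: $a'$ if $d=f$; both $a,a'$ if $d=g_i,h_j$; none if $d=P,R$. A decodable block is determined by $d$, its decoding and its hidden coordinates, and every $y\in X_d$ is the decoding of some aligned block. For example, $z_f(o,a')$ decodes to $o\in X_f$ with hidden coordinate $a'$, and $z_f(\mu,a')$ with $\mu\in M$ is not decodable.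

**Example.** Let $\nu\in K$. The state $[A_0,\nu]$ sends $o\in X_f$ to $\nu$ with section $[A_1,\nu]$. Its simulator is $\kappa(A_0,\nu)=[A_0,A_0][S_0,\nu][A_0,A_0]$. On $z_f(o,a')$, at $P$ the slot is filled with $A_0$, the value goes from $o$ to $\alpha_{f,A_0}(\nu,o)=\nu$, and the instruction is $(A_1,\mathsf{pass})$. At $R$ the label $\mathsf{pass}$ leaves $a'$ and $\nu$ alone. The result is $z_f(\nu,a')$ with section $\kappa(A_1,\nu)$, as it should be.

**Step 2: the decoded action is the original action.** We compare Lemma 6.1 with the list of transitions.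

**Lemma 6.2 (simulation).** Let $z=z_d(a,a')$ and $y=D_d(a,a')$.

1. If $y=\perp$ or $\nu\notin N_k$, then $\kappa(k,\nu)z=z$ with section $1$.
2. If $y\ne\perp$ and $q=[k,\nu]\in Q$, then $\kappa(q)z$ is aligned and decodable with decoding $q(y)$, has the same hidden coordinates as $z$, and $\kappa(q)|_z=\kappa(q|_y)$.

*Proof.* (1) If $k\notin K_{\mathrm{pos}(d)}$, use the second bullet of Lemma 6.1. Let $k\in K_{\mathrm{pos}(d)}$. If $\nu\notin N_k$, then $\alpha_{d,k}(\nu,a)=\dagger$. If $y=\perp$, then either $d\in\{f,P\}$ and $a\in M$, or $d=R$ and $a\in K$. In rows $(f,A_0)$ and $(P,A_{3,d'})$ the swap is on a subset of $K$, so $a\in M$ gives $\dagger$; in rows $(f,S_0)$ and $(P,S_{3,d'})$ a defined value requires $a\in K$; in rows $(R,A_4)$ and $(R,S_4)$ the set is $M$, so $a\in K$ gives $\dagger$. Lemma 6.1 now applies.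

(2) If $k\notin K_{\mathrm{pos}(d)}$, then $q$ is trivial at $y$ with section $1$ by (5.2), and $\kappa(q)$ is trivial at $z$ with section $1$. Let $k\in K_{\mathrm{pos}(d)}$. We go through the columns. Each time, "the state" refers to $q$ at $y$ and "the block" to $\kappa(q)$ at $z$.

* $d=f$, $k=A_0$, $\nu\in K$, $y=a$. The state exchanges $o,\nu$ with section $[A_1,\nu]$ and is trivial elsewhere. The block: $\alpha$ is the swap of $o,\nu$ and is $\dagger$ at other $a$; the instruction is $(A_1,\mathsf{pass})$, so $a'$ is kept and the section is $\kappa(A_1,\nu)$.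
* $d=f$, $k=S_0$. If $y=a\in K$, the state fixes $y$ with section $[S_1,\nu]$; the block has $\alpha=a$, instruction $(S_1,\mathsf{pass})$, so it is fixed with section $\kappa(S_1,\nu)$. If $a=o$, the state is trivial, and $\alpha=\dagger$.
* $d=g_i$ or $h_j$. The state has section $[d_*(k),\nu]$. The block has $\alpha=a$, instruction $(d_*(k),\mathsf{pass})$, so both coordinates are kept and the section is $\kappa(d_*(k),\nu)$.
* $d=P$, $k=A_{3,d'}$, $\nu\in K$, $y=(a',a)$. If $\nu\notin K_{\mathrm{pos}(d')}$, the state is trivial and $\alpha=\dagger$. Let $\nu\in K_{\mathrm{pos}(d')}$. The state exchanges $(a',o)$ and $(a',\nu)$, with section $[A_4,\mu(d',\nu,a')]$ or $1$ according to whether $\mu(d',\nu,a')\neq\dagger$, and is trivial at $(a',a)$ for $a\ne o,\nu$. The block: $\alpha_{P,k}(\nu,\cdot)$ swaps $o,\nu$ and is $\dagger$ at other $a$; the instruction is $(A_4,\mathsf{ind}_{d'})$, and $\beta_{\mathsf{ind}_{d'}}(\nu,a')=(a',\mu(d',\nu,a'))$ or $\dagger$ accordingly. So $a'$ is unchanged and the section is $\kappa(A_4,\mu(d',\nu,a'))$ or $1$.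
* $d=P$, $k=S_{3,d'}$, $y=(a',a)$. If $a\notin K_{\mathrm{pos}(d')}$, the state is trivial and $\alpha=\dagger$. Let $a\in K_{\mathrm{pos}(d')}$. The state sends $(a',a)$ to $(\alpha_{d',a}(\nu,a'),a)$ with section $[S_4,\nu]$ if $\alpha_{d',a}(\nu,a')\ne\dagger$, and is trivial otherwise. The block: $\alpha_{P,k}(\nu,a)=a$, the instruction is $(S_4,\mathsf{act}_{d',a})$, and $\beta_{\mathsf{act}_{d',a}}(\nu,a')=(\alpha_{d',a}(\nu,a'),\nu)$ or $\dagger$ accordingly, with section $\kappa(S_4,\nu)$ or $1$.
* $d=R$, $k=A_4$, $\nu=(c_0,\rho_0)\in M$, $y=(a',a)$. The state exchanges $(a',o),(a',\nu)$ with section $[A_0,c_0]$ and is trivial at $(a',a)$ for other $a$. The block: $\alpha$ is the swap on $M$, the instruction is $(A_0,\mathsf{out})$, $\beta_{\mathsf{out}}(\nu,a')=(a',c_0)$, and the section is $\kappa(A_0,c_0)$.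
* $d=R$, $k=S_4$, $y=(a',a)$. If $a=o$, the state is trivial and $\alpha=\dagger$. If $a=(c_0,\rho_0)$, the state maps $(a',a)\mapsto(\bar a',a)$ with section $[S_0,\nu']$ when $\beta_{\rho_0}(\nu,a')=(\bar a',\nu')$ and is trivial when this is $\dagger$. The block: $\alpha=a$, the instruction is $(S_0,\rho_0)$, and the same $\beta_{\rho_0}$ decides, with section $\kappa(S_0,\nu')$ or $1$. $\square$

**Step 3: from letters to words and rays.**

**Corollary 6.3.** Let $\zeta=z_1z_2\cdots$ (finite or infinite) consist of aligned decodable blocks with decoding $\eta=y_1y_2\cdots$. For $q_1,\dots,q_n\in Q$, the word $\kappa(q_1)\cdots\kappa(q_n)\zeta$ again consists of aligned decodable blocks with the same hidden coordinates, and has decoding $q_1\cdots q_n\eta$. Generators $\kappa(k,\nu)$ with $\nu\notin N_k$ fix $\zeta$. Hence decoding is a bijection $W\zeta\to G\eta$, and $|W\zeta|=|G\eta|$. If $\zeta$ is finite, all sections of $W$ at elements of $W\zeta$ lie in $W$.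

*Proof.* By Lemma 6.2(2), $\kappa(q)$ sends $z_1$ to a block with decoding $q(y_1)$ and the same hidden coordinates, and acts on $z_2z_3\cdots$ as $\kappa(q|_{y_1})$, where $q|_{y_1}\in Q\cup\{1\}$. Repeating this block by block, $\kappa(q)\zeta$ has decoding $q\eta$, and for finite $\zeta$ the section is $\kappa(q)|_\zeta=\kappa(q|_\eta)\in W$. Apply this $n$ times, starting with $q_n$, for the first assertion. If $\nu\notin N_k$, Lemma 6.2(1) says that $\kappa(k,\nu)$ fixes $z_1$ with section $1$, hence fixes $\zeta$. The same applies to every point of $W\zeta$. So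
$$W\zeta=\{\kappa(q_1)\cdots\kappa(q_n)\zeta: n\ge0,\ q_i\in Q\},$$
and decoding maps it onto $\{q_1\cdots q_n\eta\}=G\eta$, because $Q$ consists of involutions generating $G$. It is injective on $W\zeta$, since all points of $W\zeta$ share their columns and hidden coordinates. Finally, sections of generators of $W$ at points of $W\zeta$ (for finite $\zeta$) are of the form $\kappa(q|_\eta)$ or $1$, and the product formula for sections gives the last claim. $\square$

The map $q\mapsto\kappa(q)$ was not claimed to extend to a homomorphism, and this is not needed: the corollary compares orbits.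

## 7. $G$ is infinite

Let $\eta$ be a finite word in $X_{w_1}\times\dots\times X_{w_n}$, $w\in\Lambda^n$. Choose a word $\iota(\eta)\in X_{\theta(w)}$ made of aligned decodable blocks with decoding $\eta$. By Corollary 6.3, $W\iota(\eta)$ has $|G\eta|$ elements, and all of them have first letter $o\in X_f$. For each of the $30$ elements $k\in K$, the state $[A_0,k]$ maps these injectively to points with first letter $k$. Therefore
$$|G\,\iota(\eta)|\ge31\,|G\eta|. \tag{7.1}$$
Start with the one-letter word $\eta=o\in X_f$, whose orbit is $K_o$, of size $31$, and iterate. Orbit sizes of finite words are unbounded, so $G$ is infinite.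

It remains to prove the three conditions of Proposition 3.2. For condition 3 we must also handle blocks that simulate nothing, namely the misaligned ones. There $W$ degenerates to products of $S$-states, so these come first.

## 8. Products of $S$-states alone

For $p\in\mathbb Z/5$ let $B_p\le G$ be generated by all $[k,\nu]$ with $k\in K_p$ an $S$-class and $\nu\in N$. The example in Section 5 shows that such states can survive along periodic rays, so we cannot wait for them to die. Cancellation has to do the work.

**Lemma 8.1.** $|B_p\zeta|\le|X|$ for every ray $\zeta\in X^\infty$ and every $p\in\mathbb Z/5$.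

*Proof.* **Step 1: a dichotomy for letters.** We show that for each $p$ and each $x\in X$ at least one of the following holds:

* (a) all of $B_p$ fixes $x$ and has sections at $x$ in $B_{p+1}$;
* (b) every element of $B_p$ fixing $x$ has trivial section at $x$.

For (a) it suffices to check generators. If the column of $x$ has position different from $p$, (a) holds by (5.2), with trivial sections. If $p\in\{0,1,2\}$ and the column of $x$ has position $p$, the transitions show that $S$-states fix $x$ with sections $1$ or $S$-states of position $p+1$: (a).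

Let $p=3$ and $x=(a,b)\in X_P$. If $b=o$, all generators are trivial at $x$: (a). Let $b=k\in K$. Only generators $[S_{3,d},\nu]$ with $k\in K_{\mathrm{pos}(d)}$ can act nontrivially at $x$. If $k\notin\{A_0,A_4\}\cup\{A_{3,d'}:d'\in\Lambda\}$, then no such $(d,k)$ is a swap row, so $\alpha_{d,k}(\nu,a)\in\{a,\dagger\}$; thus $x$ is fixed with section $[S_4,\nu]$ or $1$, and (a) holds. If $k=A_0$, $A_{3,d'}$ or $A_4$, then $\mathrm{pos}(d)$ is $0$, $3$ or $4$, so necessarily $d=f$, $P$ or $R$ respectively, and $\alpha_{d,k}$ is a swap on a set $D$. The generators $[S_{3,d},\nu]$ with $\nu\in D$ exchange $(o,k)$ and $(\nu,k)$ with section $[S_4,\nu]$ at both; at all other points of $N_o\times\{k\}$, and for all other generators, the action is trivial with section $1$. Put $t_\nu=[S_4,\nu]$ for $\nu\in D$ and $t_a=1$ for all other $a\in N_o$, in particular $t_o=1$. Writing $s(a,k)=(s\cdot a,k)$, we get for every generator $s$ of $B_3$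
$$s|_{(a,k)}=t_{s\cdot a}\,t_a^{-1}. \tag{8.1}$$
For $o\to\nu$ both sides are $[S_4,\nu]$; for $\nu\to o$ the right side is $[S_4,\nu]^{-1}=[S_4,\nu]$; in all other cases $s\cdot a=a$ and both sides are $1$. By the product formula, (8.1) extends to products: $(gh)|_{(a,k)}=t_{gh\cdot a}t_{h\cdot a}^{-1}\,t_{h\cdot a}t_a^{-1}=t_{gh\cdot a}t_a^{-1}$. Since $B_3$ is generated by involutions, (8.1) holds for all of $B_3$. If $h\cdot a=a$, the section is $1$: this is (b).

Let $p=4$ and $x=(a',b')\in X_R$. If $b'=o$, all generators are trivial at $x$: (a). Let $b'=(c,\rho)$. If $\rho\in\{\mathsf{pass},\mathsf{out}\}$ or $\rho=\mathsf{ind}_d$, then $\beta_\rho$ keeps $a'$, so $x$ is fixed with section $1$ or some $[S_0,\nu']$: (a). If $\rho=\mathsf{act}_{d,k}$ and $\alpha_{d,k}$ is not a swap, then $x$ is fixed with section $1$ or $[S_0,\nu]$: (a). If $\rho=\mathsf{act}_{d,k}$ with $\alpha_{d,k}$ a swap on $D$, then $[S_4,\nu]$ with $\nu\in D$ exchanges $(o,b')$ and $(\nu,b')$ with section $[S_0,\nu]$ at both, and everything else is trivial. The argument of the case $p=3$, now with $t_\nu=[S_0,\nu]$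 for $\nu\in D$, gives (b).

**Step 2: along a ray.** Let $\zeta=x_1x_2\cdots$. If (a) holds for $B_{p+m-1}$ at $x_m$ for all $m$, then $B_p$ fixes $\zeta$. Otherwise let $m$ be minimal such that (a) fails for $B_{p+m-1}$ at $x_m$. Then $B_p$ fixes $x_1\cdots x_{m-1}$ with sections in $B_{p+m-1}$, and (b) holds at $x_m$. Elements of $B_p$ that fix $x_1\cdots x_m$ have trivial section there, so they fix $\zeta$. Hence $|B_p\zeta|$ is the size of the orbit of $x_1\cdots x_m$ under $B_p$, which is at most $|X|$ because only the last letter can move. $\square$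

## 9. Misaligned blocks

**Lemma 9.1.** Let $\omega=z\zeta$ with $z=(x,*,*,(a,b),(a',b'))\in X_{\theta(d)}$ misaligned and $\zeta\in X^\infty$. Then $|W\omega|\le|X|^3$.

*Proof.* The point is that a slot that is already full with content $k_0$ makes the $A$-factors useless. If the $A$-state's index is different, it does nothing at that slot, and only the $S$-factor acts. If it is $k_0$, the $A$-state *empties* the slot, and the $S$-factor is blocked. We treat the first full slot of the block.

**Case 1: $x=k_0\in K$.** If $k\ne k_0$, then $[A_0,k]$ fixes $k_0$ with section $1$, so $\kappa(k,\nu)$ fixes $k_0$ with section $[S_1,\nu]$. If $k=k_0$, the path is $k_0\to o\to o\to k_0$ with section $[A_1,k_0]\cdot1\cdot[A_1,k_0]=1$. So $W$ fixes $k_0$ with sections in $B_1$. By (F3) and Lemma 8.1, $|W\omega|\le|X|$.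

**Case 2: $x=o$, $b=k_0\in K$.** At $(o,*,*)$, which $W$ fixes, the section of $\kappa(k,\nu)$ is $[A_{3,d},k][S_{3,d},\nu][A_{3,d},k]$, as in the proof of Lemma 6.1. Consider it on $N_o\times\{k_0\}$. If $k\ne k_0$, the state $[A_{3,d},k]$ fixes all $(\cdot,k_0)$ with section $1$, so the product acts as $[S_{3,d},\nu]$. It preserves $N_o\times\{k_0\}$, with sections $1$ or $[S_4,\nu]$. If $k=k_0\in K_{\mathrm{pos}(d)}$, the path is $(a,k_0)\to(a,o)\to(a,o)\to(a,k_0)$ with section $\lambda\cdot1\cdot\lambda=1$, where $\lambda$ is the common section of $[A_{3,d},k_0]$ at $(a,o)$ and $(a,k_0)$. If $k=k_0\notin K_{\mathrm{pos}(d)}$, all three factors are trivial on $N_o\times\{k_0\}$ with section $1$. So $W$ preserves the set $\{(o,*,*)\}\times(N_o\times\{k_0\})$, of size at most $|X|$, with sections in $B_4$. By (F3) and Lemma 8.1, $|W\omega|\le|X|^2$.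

**Case 3: $x=b=o$, $b'=\mu_0\in M$.** By the proof of Lemma 6.1, $\kappa(k,\nu)$ maps $(o,*,*,(a,o))$ to some $(o,*,*,(\alpha,o))$, with section $1$ or $[A_4,\mu][S_4,\nu][A_4,\mu]$ for some $\mu=(c,\rho)\in M$. Consider the latter on $N_o\times\{\mu_0\}$. If $\mu\ne\mu_0$, the state $[A_4,\mu]$ fixes all $(\cdot,\mu_0)$ with section $1$, so the product acts as $[S_4,\nu]$, which preserves $N_o\times\{\mu_0\}$ and has sections $1$ or $[S_0,\nu']$ there. If $\mu=\mu_0$, the path is $(a',\mu_0)\to(a',o)\to(a',o)\to(a',\mu_0)$ with section $[A_0,c]\cdot1\cdot[A_0,c]=1$. So $W$ preserves a set of words of length $5$ of size at most $|N_o|^2\le|X|^2$, with sections in $B_0$. By (F3) and Lemma 8.1, $|W\omega|\le|X|^3$. $\square$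

## 10. Orbit bounds and the proof of Theorem A

**Lemma 10.1.** For all $\gamma,\gamma'\in\Lambda^\infty$:

1. If $\mathrm{pos}(\gamma_{m+1})\ne\mathrm{pos}(\gamma_m)+1$ for some $m$, then $b(\gamma)\le|X|^{m+1}$.
2. $b(\gamma)\le|X|^s\,b(\sigma^s\gamma)$ for all $s\ge0$.
3. $b(\theta(\gamma'))\le31\,|X|^3\,b(\gamma')$.

*Proof of 1 and 2.* By (5.2), after reading a letter of $X_{\gamma_m}$ a state has become $1$ or has class of position $\mathrm{pos}(\gamma_m)+1$, and then at any letter of $X_{\gamma_{m+1}}$ its section is $1$. So states have trivial sections at all points of $X_{\gamma_m}\times X_{\gamma_{m+1}}$. This set is $G$-invariant, so by the product formula the same holds for all $g\in G$. For $\xi=x_1x_2\cdots\in X_\gamma$,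
$$g|_{x_1\cdots x_{m+1}}=(g|_{x_1\cdots x_{m-1}})|_{x_mx_{m+1}}=1 .$$
Now (F2) gives $|G\xi|\le|X|^{m+1}$. Part 2 is (F1) with $|u|=s$.

*Proof of 3.* Let $\xi\in X_{\theta(\gamma')}$.

**Step 1: reduce $G$ to the stabilizer of the first letter.** The elements $[A_0,k]$ make $G$ transitive on $X_f=K_o$. Replacing $\xi$ by a point of its orbit, we may assume that its first letter is $o$. Sorting $G\xi$ by the first letter, $|G\xi|=31\,|\mathrm{Stab}_G(o)\,\xi|$.

**Step 2: replace the stabilizer by $W$.** We claim that $\mathrm{Stab}_G(o)\,\xi=W\xi$. Every $\kappa(k,\nu)$ fixes $o$, with section $[A_1,k][S_1,\nu][A_1,k]$, so $W\xi\subseteq\mathrm{Stab}_G(o)\xi$. For the other inclusion put $t_o=1$, $t_k=[A_1,k]$ for $k\in K$, and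
$$W_1=\langle[A_1,k][S_1,\nu][A_1,k]:k\in K,\ \nu\in N\rangle .$$
For every generator $q\in Q$ of $G$ and every $x\in K_o$ we check $t_{q(x)}^{-1}\,q|_x\,t_x\in W_1$. If $q$ is trivial at $x$ with section $1$, this element is $1$. If $q=[A_0,k]$ and $x=o$, it is $[A_1,k]^{-1}[A_1,k]=1$; if $x=k$, it is $[A_1,k][A_1,k]=1$. If $q=[S_0,\nu]$ and $x=k\in K$, it is $[A_1,k][S_1,\nu][A_1,k]\in W_1$. These are all the cases. Multiplying along a product of generators, the factors $t$ cancel in between, so $t_{g(x)}^{-1}g|_xt_x\in W_1$ for all $g\in G$. For $g\in\mathrm{Stab}_G(o)$ and $x=o$ this says $g|_o\in W_1$. Since $W$ fixes $o$, the map $w\mapsto w|_o$ is a homomorphism on $W$, and it takes the generators of $W$ to those of $W_1$; its image is $W_1$. So there is $w\in W$ with $w|_o=g|_o$, and then $g\xi=w\xi$.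

**Step 3: bound $|W\xi|$ by $|X|^3b(\gamma')$.** Cut $\xi=z_1z_2\cdots$ into blocks, $z_m\in X_{\theta(\gamma'_m)}$. If all blocks are aligned and decodable, with decoding $\eta\in X_{\gamma'}$, then $|W\xi|=|G\eta|\le b(\gamma')$ by Corollary 6.3. Otherwise let $z_m$ be the first block that is not both aligned and decodable, and put $u=z_1\cdots z_{m-1}$, with decoding $\eta_u$. By Corollary 6.3, $|Wu|=|G\eta_u|$. This is at most $b(\gamma')$: extend $\eta_u$ to a ray in $X_{\gamma'}$, whose orbit is at least as large. Moreover all sections of $W$ at elements of $Wu$ lie in $W$. By (F3) with $U=Wu$,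
$$|W\xi|\le|Wu|\cdot|W(z_mz_{m+1}\cdots)|\le b(\gamma')\cdot|W(z_mz_{m+1}\cdots)| .$$
If $z_m$ is aligned with decoding $\perp$, every generator of $W$ fixes $z_m$ with section $1$ by Lemma 6.2(1), so the last factor is $1$. If $z_m$ is misaligned, it is at most $|X|^3$ by Lemma 9.1. In all cases $|W\xi|\le|X|^3\,b(\gamma')$, and with Step 1 we get $|G\xi|\le31\,|X|^3\,b(\gamma')$. $\square$

*Proof of Theorem A.* $G$ is infinite by Section 7. Lemma 10.1 verifies the hypotheses of Proposition 3.2 with $C=31\,|X|^3$, so $G\cdot v^\infty$ is finite for every nonempty $v\in X^*$. $\blacksquare$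

## 11. Column sequences that are not infinitely desubstitutable, and an automatic ray

**Definition.** A sequence $\gamma\in\Lambda^\infty$ is *infinitely desubstitutable* if there are $\gamma=\gamma^{(0)},\gamma^{(1)},\dots$ in $\Lambda^\infty$ and $s_n\in\{0,\dots,4\}$ with $\sigma^{s_n}\gamma^{(n)}=\theta(\gamma^{(n+1)})$ for all $n$.

For example, every $\theta(d)$ begins with $f$, so $\theta^n(f)$ converges to a fixed point $\tau=\theta(\tau)$, which is infinitely desubstitutable with all $s_n=0$. The constant sequence $f^\infty$ is not infinitely desubstitutable, since no shift of it lies in the image of $\theta$.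

**Theorem B.** For the group $G$ above:

1. If $\gamma\in\Lambda^\infty$ is not infinitely desubstitutable (for example, if $\gamma$ is eventually periodic), then $G$ acts on $X_\gamma$ through a finite group. In particular every eventually periodic point of $X^\infty$ has finite orbit.
2. There is a point with infinite orbit that is a fixed point of a substitution of constant length $5$ on $X$ (hence a $5$-automatic sequence).

*Proof of 1.* **Step 1: $b(\gamma)<\infty$.** Start with $\gamma^{(0)}=\gamma$. As long as $\gamma^{(n)}$ obeys the position rule, take $s_n\in\{0,\dots,4\}$ such that $\sigma^{s_n}\gamma^{(n)}$ starts at position $0$, and let $\gamma^{(n+1)}$ be the sequence with $\sigma^{s_n}\gamma^{(n)}=\theta(\gamma^{(n+1)})$. If this never stopped, $\gamma$ would be infinitely desubstitutable. So it stops at some $\gamma^{(n)}$ that breaks the position rule. Then $b(\gamma^{(n)})<\infty$ by Lemma 10.1(1). By Lemma 10.1(2) and (3),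
$$b(\gamma^{(i)})\le|X|^{s_i}\cdot31\,|X|^3\,b(\gamma^{(i+1)})\qquad(0\le i<n),$$
so $b(\gamma)<\infty$.

**Step 2: from bounded orbits to a finite group.** The stabilizer in $G$ of each ray in $X_\gamma$ has index at most $b(\gamma)$. A finitely generated group has only finitely many subgroups of index at most a given number. The intersection of all subgroups of $G$ of index at most $b(\gamma)$ therefore has finite index, and it fixes $X_\gamma$ pointwise. So $G$ acts on $X_\gamma$ through a finite group.

**Step 3: eventually periodic sequences.** Suppose $\gamma$ is eventually periodic and infinitely desubstitutable, and let $p\ge1$ be an eventual period of $\gamma^{(n)}$. The sequence $\sigma^{s_n}\gamma^{(n)}=\theta(\gamma^{(n+1)})$ also has eventual period $p$ and obeys the position rule, so $5\mid p$. For large $m$ we have $\sigma^{5m+p}\theta(\gamma^{(n+1)})=\sigma^{5m}\theta(\gamma^{(n+1)})$, that is, $\theta(\sigma^{m+p/5}\gamma^{(n+1)})=\theta(\sigma^m\gamma^{(n+1)})$. By uniqueness of desubstitution, $p/5$ is an eventual period of $\gamma^{(n+1)}$. Repeating this, the eventual period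 of $\gamma$ we started from would be divisible by every power of $5$, which is impossible. So eventually periodic sequences are not infinitely desubstitutable. The column sequence of an eventually periodic ray is eventually periodic, so such a ray has a finite orbit.

*Proof of 2.* Define $\iota:X\to X^5$ by
$$y\in X_f\mapsto z_f(y,o),\qquad (v,b)\in X_P\mapsto z_P(b,v),\qquad (v,b)\in X_R\mapsto z_R(b,v),$$
and by sending the point of $X_d$ to $z_d(o,o)$ for $d=g_i$ or $d=h_j$. These are aligned decodable blocks that decode to the given letters: for instance $D_P(b,v)=(v,b)$, with $b\in K_o$. Thus $\iota$, extended to words, is a substitution of constant length $5$, and it is an admissible choice of $\iota$ in Section 7. The word $\iota(o)=z_f(o,o)$, for $o\in X_f$, begins with $o\in X_f$. So $\iota^n(o)$ converges to a ray $\xi$ with $\iota(\xi)=\xi$, whose prefixes include all $\iota^n(o)$. By (7.1) and $|Go|=31$ we have $|G\,\iota^n(o)|\ge31^{n+1}$, so $G\xi$ is infinite. Finally, $\xi$ is $5$-automatic: its $n$-th letter (counting from $0$) is found by a finite automaton that starts in state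 $o$ and, reading the base-$5$ digits of $n$ from the most significant one, moves on digit $j$ from $x$ to the $j$-th letter of $\iota(x)$, counting from $0$. $\square$

## 12. The dual automaton: an infinite semigroup with all elements of finite order

A Mealy automaton, not necessarily invertible, is *reversible* if every input letter induces a permutation of the set of states. Its states generate a semigroup of maps on words over its alphabet. Small example: take the one-state automaton with identity output; it is reversible, and its semigroup is trivial.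

**Corollary C.** There is a reversible Mealy automaton generating an infinite semigroup in which every element has finite order (i.e. generates a finite subsemigroup).

*Proof.* Let $\hat Q=Q\cup\{1\}$ and take the dual of our automaton: its states are the elements of $X$, its alphabet is $\hat Q$, and the state $x$, reading $q$, outputs $q|_x$ and moves to $q(x)$. The letter $q$ induces the permutation $x\mapsto q(x)$ of the states, so the dual is reversible. Let $\mathcal S$ be its semigroup.

**Step 1: the action of $\mathcal S$ is "taking sections".** The state $x$ maps the word $q_1q_2\cdots q_n$ to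
$$q_1|_x,\quad q_2|_{q_1(x)},\quad\dots,\quad q_n|_{q_{n-1}\cdots q_1(x)} .$$
If the word $q_1\cdots q_n\in\hat Q^*$ stands for the group element $g=q_n\cdots q_1$, the output word stands for $g|_x$. A nonempty word $v=x_1x_2\cdots x_m\in X^*$ acts by letting first $x_1$ act, then $x_2$, and so on; it takes a word standing for $g$ to a word standing for $g|_v$. Every element of $\mathcal S$ is given by some nonempty $v$, and the powers of that element are given by $v^t$.

**Step 2: $\mathcal S$ is infinite.** Suppose it is finite. Every $g\in G$ is represented by a word in $\hat Q^*$, because the states are involutions. The images of this word under $\mathcal S$, together with the word itself, form a set of at most $|\mathcal S|+1$ words that is closed under taking sections. So $g$ is given by a state of an automaton over $X$ with at most $|\mathcal S|+1$ states. There are finitely many such automata up to renaming states, so $G$ would be finite, a contradiction.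

**Step 3: every element has finite order.** Let $v\in X^*$ be nonempty. By Theorem A the orbit $O=G\cdot v^\infty$ is finite. Let $q_1,q_2,\dots,q_n$ be read successively by $v^t$. The $j$-th output letter is $q_j|_{u_j}$, where $u_j=q_{j-1}\cdots q_1(v^t)$ is the prefix of length $t|v|$ of
$$\omega_j=q_{j-1}\cdots q_1\,v^\infty\in O,$$
and $\omega_j$ does not depend on $t$. Hence the action of $v^t$ on $\hat Q^*$ is determined by the map
$$O\times\hat Q\to\hat Q,\qquad(\omega,q)\mapsto q|_{\omega_{\le t|v|}},$$
where $\omega_{\le l}$ is the prefix of length $l$ and $q|_u\in\hat Q$ is the state reached from $q$ by reading $u$. Since $O$ and $\hat Q$ are finite, there are finitely many such maps. So two different exponents $t\ne t'$ give the same map, and $v^t=v^{t'}$ in $\mathcal S$. The element given by $v$ therefore generates a finite subsemigroup. $\square$
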